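\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Differential Siegel modular forms are not generated by derivatives of Siegel modular forms}


\begin{abstract}
Let $n\ge 2$. A differential Siegel modular form is the pullback, under a period map, of a regular function on the moduli space of principally polarized abelian varieties of dimension $n$ equipped with a symplectic, Hodge-adapted frame of de Rham cohomology. It was conjectured that the algebra $\mathcal A$ of these functions is generated by scalar Siegel modular forms and their iterated partial derivatives. Writing $\mathcal B\subset\mathcal A$ for the algebra so generated, we show that the conjecture fails for every $n\ge2$. Components of $E_8$ theta series with harmonic coefficients lie in $\mathcal A$ but not in $\mathcal B$, the quotient $\mathcal A/\mathcal B$ has infinite dimension, and $\mathcal A$ is not even finitely generated over $\mathcal B$.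 On the other hand, $\mathcal A$ and $\mathcal B$ become equal after inverting a single scalar Siegel modular form.
\end{abstract}

\section{The question and the answer}

\subsection{Definitions}

Throughout $n\ge2$ (in a few statements we allow $n=1$, and say so). Let
\[
\mathbb H_n=\{\tau\in\mathrm{Mat}_{n\times n}(\mathbb C):\ \tau=\tau^{t},\ \operatorname{Im}\tau>0\},\qquad \Gamma=\mathrm{Sp}(2n,\mathbb Z),
\]
and let $\gamma=\left[\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right]\in\Gamma$ act by $\gamma\tau=(a\tau+b)(c\tau+d)^{-1}$. We write $J=J(\gamma,\tau)=c\tau+d$, $g^{-t}=(g^t)^{-1}$ and $e(x)=e^{2\pi i x}$.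

A (scalar) \emph{Siegel modular form} of weight $k$ is a holomorphic function $f$ on $\mathbb H_n$ with $f(\gamma\tau)=\det J^k f(\tau)$ for all $\gamma\in\Gamma$. As $n\ge2$, no growth condition is needed, by the Koecher principle. Let $M_k$ be the space of such forms; classically $M_k=0$ for $k<0$ and $M_0=\mathbb C$.

For a principally polarized abelian variety (ppav) $A$ of dimension $n$, let $\langle\cdot,\cdot\rangle$ be the alternating form on $H^1_{\rm dR}(A)$ induced by the polarization, normalized so that it is defined over the base field. Under $H^1_{\rm dR}(A/\mathbb C)\cong\mathrm{Hom}(H_1(A,\mathbb Z),\mathbb C)$ it is $(2\pi i)^{-1}$ times the $\mathbb C$-linear extension of the symplectic form on $H^1(A,\mathbb Z)$ dual to the polarization form on $H_1(A,\mathbb Z)$. A \emph{frame} of $A$ is a basis $\alpha=(\alpha_1,\dots,\alpha_{2n})$ of $H^1_{\rm dR}(A)$ such that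
\begin{itemize}
\item $\alpha_1,\dots,\alpha_n$ span $F^1=H^0(A,\Omega^1_A)$;
\item $[\langle\alpha_i,\alpha_j\rangle]=\left[\begin{smallmatrix}0&I_n\\-I_n&0\end{smallmatrix}\right]$.
\end{itemize}
Let $\mathsf T$ be the moduli space of pairs $(A,\alpha)$. It is defined over $\mathbb Q$ and has dimension $2n^2+n$; we put $\mathsf T_{\mathbb C}=\mathsf T\times_{\mathbb Q}\mathbb C$.

For $\tau\in\mathbb H_n$ let $A_\tau=\mathbb C^n/(\tau\mathbb Z^n+\mathbb Z^n)$, with coordinates $z_1,\dots,z_n$, lattice basis $\delta_j=\tau e_j$, $\delta_{n+j}=e_j$ $(1\le j\le n)$, and the principal polarization with Riemann form $E(\tau x+y,\tau x'+y')=x^ty'-y^tx'$, so that $E(\delta_j,\delta_{n+k})=\delta_{jk}$. Let $\alpha(\tau)$ be the unique frame of $A_\tau$ with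
\[
\alpha_i=dz_i,\qquad \int_{\delta_{n+j}}\alpha_{n+i}=0\qquad(1\le i,j\le n)
\]
(it is computed in Section~\ref{sec:period}). The \emph{period map} is
$t:\mathbb H_n\to\mathsf T(\mathbb C)$, $t(\tau)=(A_\tau,\alpha(\tau))$.

\begin{definition}
A \emph{differential Siegel modular form} is a function $F\circ t$ on $\mathbb H_n$ with $F$ regular on $\mathsf T_{\mathbb C}$. These functions form a $\mathbb C$-algebra $\mathcal A$. Let $\mathcal B$ be the $\mathbb C$-algebra generated by all scalar Siegel modular forms and all their iterated partial derivatives $\partial/\partial\tau_{ij}$.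
\end{definition}

\subsection{Why one might expect equality}

Conjecture 11.2 of \cite{MAFB} asserts that $\mathcal A=\mathcal B$ for $n\ge2$. The inclusion $\mathcal B\subset\mathcal A$ holds (Section~\ref{sec:der}), and a count of dimensions supports the reverse inclusion. By a theorem of Bertrand and Zudilin, the field generated over $\mathbb C$ by Siegel modular forms and their derivatives has transcendence degree $2n^2+n$. This is the dimension of $\mathsf T$. So $\mathcal B$ already contains as many algebraically independent functions as $\mathsf T$ allows.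

The one-variable picture shows both the strength and the limit of such a count. For $n=1$ the Koecher principle fails, and one has to impose holomorphy at the cusp. With this condition the analogue of $\mathcal A$ is the ring $\mathbb C[E_2,E_4,E_6]$ of quasimodular forms. With $q=e(z)$ and $\mathsf D=q\,d/dq$, Ramanujan's identity $\mathsf DE_4=\frac13(E_2E_4-E_6)$ writes $E_2$ as a quotient of elements of the algebra generated by modular forms and their derivatives. But $E_2$ is not in that algebra: it has weight $2$, and $\mathsf D^rf$ with $f$ nonconstant modular of weight $k\ge4$ has weight $k+2r\ge4$. One must at least be allowed to divide.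

For $n\ge2$ something similar, but worse, happens. Besides scalar forms there are vector-valued ones: holomorphic $\Psi:\mathbb H_n\to V$ with $\Psi(\gamma\tau)=\rho(J)\Psi(\tau)$ for a rational representation $\rho$ of $GL_n$ on $V$. We shall see that all components of all such $\Psi$ belong to $\mathcal A$. The algebra $\mathcal B$ knows only the scalar forms, and this is too little.

\subsection{Results}

Let $E_8\subset\mathbb R^8$ be the even unimodular root lattice of rank $8$, let $\beta\in E_8$ be a root and let $\hat\beta=\beta/\sqrt2$, a unit vector. Define polynomials $H_j$ on $\mathbb R^8$ by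
\begin{equation}\label{eq:H}
\sum_{j\ge0}H_j(x)X^j=\bigl(1-2X\,x\cdot\hat\beta+X^2|x|^2\bigr)^{-3}=|\hat\beta-Xx|^{-6}.
\end{equation}
$H_j$ is homogeneous of degree $j$. It is harmonic because $|\cdot|^{-6}$ is harmonic on $\mathbb R^8\setminus0$, and so $|\hat\beta-Xx|^{-6}$ is harmonic in $x$. It is the zonal harmonic polynomial $H_j(x)=|x|^jC^{(3)}_j(x\cdot\hat\beta/|x|)$, where $C_j^{(3)}$ is the Gegenbauer polynomial with $\sum_jC_j^{(3)}(s)X^j=(1-2sX+X^2)^{-3}$. For even $j\ge0$ put
\begin{equation}\label{eq:vartheta}
\vartheta_j(\tau)=\sum_{(x_1,\dots,x_n)\in E_8^n}H_j(x_1)\,e^{\pi i\sum_{k,l}\tau_{kl}\,x_k\cdot x_l}.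
\end{equation}
Since the Weyl group of $E_8$ permutes the roots transitively, $\vartheta_j$ does not depend on the choice of $\beta$.

\begin{theorem}\label{thm:main}
Let $n\ge2$. Then $\mathcal B\subset\mathcal A$ but $\mathcal A\not\subset\mathcal B$. For $j=8$ and for all sufficiently large even $j$, the function $\vartheta_j$ lies in $\mathcal A$ and not in $\mathcal B$. Moreover $\dim_{\mathbb C}\mathcal A/\mathcal B=\infty$.
\end{theorem}

In particular the conjecture is false for every $n\ge2$. The next two theorems say how far it is from being true, and what remains true.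

\begin{theorem}\label{thm:fg}
For $n\ge2$, $\mathcal A$ is not finitely generated as an algebra over $\mathcal B$. In particular $\mathcal A$ is not a finitely generated $\mathbb C$-algebra.
\end{theorem}

\begin{theorem}\label{thm:loc}
For $n\ge2$ there is a nonzero scalar Siegel modular form $\chi$ with $\mathcal A[1/\chi]=\mathcal B[1/\chi]$. In particular $\mathcal A$ and $\mathcal B$ have the same fraction field.
\end{theorem}

Section~\ref{sec:idea} shows the idea of Theorem~\ref{thm:main} for $n=2$, $j=8$. Sections~\ref{sec:period}--\ref{sec:proof1} prove Theorem~\ref{thm:main}, Section~\ref{sec:fg} proves Theorem~\ref{thm:fg}, and Section~\ref{sec:loc} proves Theorem~\ref{thm:loc}.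

\section{The idea in the smallest case}\label{sec:idea}

Take $n=2$. We use three facts, all proved below.
\begin{itemize}
\item[(a)] $\mathcal A$ is graded by weights in $\mathbb Z^2$, and $\mathcal B$ is a graded subalgebra. Forms in $M_k$ have weight $(k,k)$, and $\partial/\partial\tau_{ij}$ raises the weight of an iterated derivative of such a form by $e_i+e_j$.
\item[(b)] $L(\varphi)(z)=\lim_{s\to\infty}\varphi(\mathrm{diag}(z,is))$ is a well-defined algebra homomorphism on $\mathcal B$. For $f\in M_k$, $L(f)$ is a modular form of weight $k$ for $SL_2(\mathbb Z)$ and $L(\partial^r f/\partial\tau_{11}^r)=(2\pi i)^r\mathsf D^rL(f)$. Every derivative of $f$ that involves $\tau_{12}$ or $\tau_{22}$ is killed by $L$.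
\item[(c)] $\vartheta_8\in\mathcal A$, of weight $(12,4)$.
\end{itemize}

\emph{What $L$ sees of $\mathcal B$ in weight $(12,4)$.} This part of $\mathcal B$ is spanned by products of derivatives of forms $f_a\in M_{k_a}$, $k_a\ge1$. If such a product survives $L$, then only $\partial/\partial\tau_{11}$ occurs in it, so the second coordinate of its weight is $\sum_ak_a=4$. There are no nonzero modular forms for $SL_2(\mathbb Z)$ in weights $1,2,3$, so every $k_a\ge4$. Hence there is a single factor, coming from a form of weight $4$, and the first coordinate shows that the product is $\partial^4f/\partial\tau_{11}^4$ with $f\in M_4$. As $L(f)\in\mathbb CE_4$ with $E_4=1+240\sum_{m\ge1}\sigma_3(m)q^m$, the image under $L$ of the part of $\mathcal B$ of weight $(12,4)$ lies in the line spanned by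
\[
\mathsf D^4E_4=240\,(q+2^4\cdot 9\,q^2+\cdots)=240\,(q+144q^2+\cdots).
\]

\emph{What $L$ sees of $\vartheta_8$.} For $\tau=\mathrm{diag}(z,is)$ the terms of \eqref{eq:vartheta} with $x_2\ne0$ disappear as $s\to\infty$, so $L(\vartheta_8)=g_8$, where
\begin{equation}\label{eq:gj}
g_j(z)=\sum_{x\in E_8}H_j(x)\,q^{|x|^2/2}.
\end{equation}
For even $j>0$ this is a cusp form of weight $4+j$ for $SL_2(\mathbb Z)$ (the case $n=1$ of Lemma~\ref{lem:theta}, together with $H_j(0)=0$). Its coefficient of $q$ is a sum over the $240$ roots. Realize $E_8$ as the set of vectors in $\mathbb Z^8\cup(\mathbb Z+\frac12)^8$ with even coordinate sum. The roots are the $112$ vectors $\pm e_i\pm e_k$ ($i<k$) and the $128$ vectors $\frac12(\pm1,\dots,\pm1)$ with an even number of minus signs. Take $\beta=e_1+e_2$. Only $\beta$ itself has inner product $2$ with $\beta$. The inner product is $1$ for the $24$ vectors $e_1\pm e_i$, $e_2\pm e_i$ ($i\ge3$) and for the $32$ half-integral roots beginning with $\frac12,\frac12$, which makes $56$. By symmetry the values $-2,-1$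 occur $1$ and $56$ times, and $0$ occurs $240-114=126$ times. For a root $x$ we have $|x|^j=2^{j/2}$ and $x\cdot\hat\beta/|x|=\frac12x\cdot\beta$. As $C_j^{(3)}$ is even for even $j$, the coefficient of $q$ in $g_j$ is
\begin{equation}\label{eq:coef}
2^{j/2}\Bigl(2\,C_j^{(3)}(1)+112\,C_j^{(3)}(\tfrac12)+126\,C_j^{(3)}(0)\Bigr).
\end{equation}
The three values are the coefficients of $X^j$ in
\[
(1-X)^{-6},\qquad (1-X+X^2)^{-3}=(1+X)^3(1+X^3)^{-3},\qquad (1+X^2)^{-3}.
\]
For $j=8$ they are $\binom{13}5=1287$, $3\cdot\binom42=18$ and $\binom62=15$, and the bracket is $2574+2016+1890=6480$. The space of cusp forms of weight $12$ is spanned by $\Delta=q\prod_{m\ge1}(1-q^m)^{24}=q-24q^2+\cdots$, so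
\[
L(\vartheta_8)=g_8=2^4\cdot 6480\,\Delta=103680\,(q-24q^2+\cdots).
\]
This is not a multiple of $\mathsf D^4E_4$, because $-24\neq144$. Hence $\vartheta_8\notin\mathcal B$.

The mechanism is that the second coordinate $4$ of the weight leaves room for one scalar form of weight $4$ and nothing else, while the first coordinate can be as large as we like. The least formal of the three facts is (c): $\vartheta_8$ is given by an analytic formula, while membership in $\mathcal A$ is an algebraic condition. Section~\ref{sec:crit} bridges this gap. It uses $n\ge2$ through the codimension of the boundary of the Baily--Borel compactification.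

\section{The period map and the grading}\label{sec:period}

\subsection{The group acting on frames}

Write frames as row vectors. If $\alpha$ is a frame and $h\in GL_{2n}(\mathbb C)$, then $\alpha h$ is a frame if and only if $h$ is block upper triangular and symplectic, that is, if and only if $h$ lies in
\[
P=\Bigl\{\begin{bmatrix}g&y\\0&g^{-t}\end{bmatrix}:\ g\in GL_n(\mathbb C),\ g^{-1}y\text{ symmetric}\Bigr\}.
\]
So $P$ acts on the right, simply transitively, on the frames of a given $A$. Put
\[
\mathbf m(g)=\begin{bmatrix}g&0\\0&g^{-t}\end{bmatrix},\qquad \mathbf n(S)=\begin{bmatrix}1&S\\0&1\end{bmatrix}\ (S=S^t),\qquad \mathbf m(g)\mathbf n(S)\mathbf m(g)^{-1}=\mathbf n(gSg^t).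
\]
The general element of $P$ is $\mathbf m(g)\mathbf n(g^{-1}y)$.

\subsection{How the frame \texorpdfstring{$\alpha(\tau)$}{alpha(tau)} transforms}

Let $\xi_1,\dots,\xi_{2n}$ be the basis of $H^1(A_\tau,\mathbb Z)$ dual to $\delta_1,\dots,\delta_{2n}$, and set $\xi=(\xi_1,\dots,\xi_n)$, $\eta=(\xi_{n+1},\dots,\xi_{2n})$, $\omega=(dz_1,\dots,dz_n)$, as rows. Since $\int_{\delta_j}dz_i=\tau_{ij}$ and $\int_{\delta_{n+j}}dz_i=\delta_{ij}$, we have $\omega=\xi\tau+\eta$. The $dz_i$ span an isotropic subspace, because $\tau$ is symmetric. The condition $\int_{\delta_{n+j}}\alpha_{n+i}=0$ says that $\alpha_{n+i}$ is a combination of $\xi_1,\dots,\xi_n$. These also span an isotropic subspace, and $\langle dz_i,\xi_j\rangle=\langle\xi_{n+i},\xi_j\rangle$ is a nonzero constant times $\delta_{ij}$. Hence $\alpha(\tau)$ exists, is unique, and is given by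
\[
\alpha(\tau)=(\omega,\kappa\xi),\qquad\kappa\in\mathbb C^*\text{ constant}
\]
($\kappa=\pm2\pi i$; the sign plays no role).

Let $\gamma\in\Gamma$. As $\gamma\tau$ is symmetric, $J^t(\gamma\tau)=((\gamma\tau)J)^t=\tau a^t+b^t$, and $J^t=\tau c^t+d^t$. So multiplication by $J^t$ induces an isomorphism $\varphi_\gamma:A_{\gamma\tau}\to A_\tau$ with
\[
\varphi_{\gamma*}\delta'_k=\sum_j(a_{kj}\delta_j+b_{kj}\delta_{n+j}),\qquad \varphi_{\gamma*}\delta'_{n+k}=\sum_j(c_{kj}\delta_j+d_{kj}\delta_{n+j}),
\]
where primes refer to $A_{\gamma\tau}$. It respects the polarizations because $\gamma$ is symplectic. Dually, $\varphi_\gamma^*\omega=\omega'J$ and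
\[
\varphi_\gamma^*\xi=\xi'a+\eta'c=\xi'a+(\omega'-\xi'\,\gamma\tau)c=\omega'c+\xi'(a-\gamma\tau\,c).
\]
Moreover
\begin{equation}\label{eq:aJ}
a-\gamma\tau\,c=J^{-t},
\end{equation}
because $J^t(a-\gamma\tau\,c)=(\tau c^t+d^t)a-(\tau a^t+b^t)c=d^ta-b^tc=1$. Therefore
\begin{equation}\label{eq:p}
\varphi_\gamma^*\alpha(\tau)=\alpha(\gamma\tau)\,p(\gamma,\tau),\qquad p(\gamma,\tau)=\begin{bmatrix}J&\kappa c\\0&J^{-t}\end{bmatrix}=\mathbf m(J)\,\mathbf n(\kappa J^{-1}c).
\end{equation}
Here $J^{-1}c$ is symmetric, since $cJ^t=c\tau c^t+cd^t$ is. We use the formula for $p$ in \eqref{eq:p} to define $p(g,\tau)$ for all $g\in\mathrm{Sp}(2n,\mathbb R)$; \eqref{eq:aJ} remains valid. The cocycle relation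
\begin{equation}\label{eq:cocycle}
p(gg',\tau)=p(g,g'\tau)\,p(g',\tau)
\end{equation}
holds: the diagonal blocks say $J(gg',\tau)=J(g,g'\tau)J(g',\tau)$, and, with $J'=J(g',\tau)$, the upper right block of the right side is $\kappa$ times
\[
(c\,g'\tau+d)c'+cJ'^{-t}=c\,(g'\tau\,c'+J'^{-t})+dc'=ca'+dc',
\]
by \eqref{eq:aJ} for $g'$. This is the lower left block of $gg'$.

Every ppav over $\mathbb C$ is isomorphic to some $A_\tau$, and every isomorphism of ppav's between two $A_\tau$'s arises from some $\gamma\in\Gamma$. So
\[
\mathsf T(\mathbb C)=\Gamma\backslash(\mathbb H_n\times P),\quad (\tau,h)\leftrightarrow(A_\tau,\alpha(\tau)h),\quad (\tau,h)\sim(\gamma\tau,p(\gamma,\tau)h).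
\]
The $dz_i$ and $\xi_i$ are holomorphic sections of $H^1_{\rm dR}$ over $\mathbb H_n$, so the map $\mathbb H_n\times P\to\mathsf T(\mathbb C)$ is holomorphic. In particular $t$ is holomorphic, and so are all elements of $\mathcal A$.

For a function $F$ on $\mathsf T(\mathbb C)$ write $\tilde F(\tau,h)=F(A_\tau,\alpha(\tau)h)$, so that $\tilde F(\gamma\tau,p(\gamma,\tau)h)=\tilde F(\tau,h)$. If $F$ is regular, then $\tilde F(\tau,\cdot)$ is regular on $P$ for each $\tau$. Putting $h=p(\gamma,\tau)^{-1}$ gives
\begin{equation}\label{eq:trans}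
(F\circ t)(\gamma\tau)=\tilde F\bigl(\tau,p(\gamma,\tau)^{-1}\bigr).
\end{equation}

\subsection{Density}

By \eqref{eq:trans}, the values of $F\circ t$ on the orbit $\Gamma\tau$ are values of $F$ on the single fiber of frames of $A_\tau$. The next lemma says that they determine a regular $F$ on that fiber.

\begin{lemma}\label{lem:density}
For each $\tau\in\mathbb H_n$ the set $\{p(\gamma,\tau):\gamma\in\Gamma\}$, and hence also the set of inverses $p(\gamma,\tau)^{-1}$, is Zariski dense in $P$.
\end{lemma}

\begin{proof}
$\Gamma$ is Zariski dense in $\mathrm{Sp}(2n,\mathbb C)$: its closure contains all $\left[\begin{smallmatrix}1&b\\0&1\end{smallmatrix}\right]$ and $\left[\begin{smallmatrix}1&0\\b&1\end{smallmatrix}\right]$ with $b$ complex symmetric, and these generate $\mathrm{Sp}(2n,\mathbb C)$. The open set $\{\det(c\tau+d)\ne0\}$ of $\mathrm{Sp}(2n,\mathbb C)$ contains $\Gamma$, so $\Gamma$ is dense in it. On this open set the formula for $p$ in \eqref{eq:p} defines a morphism $g\mapsto p(g,\tau)$ to $P$. This morphism is surjective. Given $J$ invertible and $c$ with $J^{-1}c$ symmetric, put $d=J-c\tau$. Then $cd^t=J(J^{-1}c)^tJ^t-c\tau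 c^t=J(J^{-1}c)J^t-c\tau c^t$ is symmetric and $\operatorname{rk}(c,d)=\operatorname{rk}(c,J)=n$, so $(c,d)$ is the lower half of a symplectic matrix. The image of a dense set under a surjective morphism is dense.
\end{proof}

\subsection{The action of \texorpdfstring{$P$}{P} and the grading}

If $F\circ t=0$ with $F$ regular, then $\tilde F(\tau,\cdot)=0$ for every $\tau$ by \eqref{eq:trans} and Lemma~\ref{lem:density}, so $F=0$. Thus $F\mapsto F\circ t$ is an isomorphism $\mathcal O(\mathsf T_{\mathbb C})\to\mathcal A$.

The group $P$ acts on $\mathcal O(\mathsf T_{\mathbb C})$ by algebra automorphisms, $(h\cdot F)(x)=F(xh)$. Since $F(xh)$ is a regular function of $(x,h)$ and $\mathcal O(\mathsf T_{\mathbb C}\times P)=\mathcal O(\mathsf T_{\mathbb C})\otimes\mathcal O(P)$, we can write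
\begin{equation}\label{eq:locfin}
h\cdot F=\sum_ir_i(h)F_i\qquad\text{(finite sum, } r_i\in\mathcal O(P),\ F_i\in\mathcal O(\mathsf T_{\mathbb C})).
\end{equation}
So each $F$ lies in a finite-dimensional $P$-stable subspace on which $P$ acts by an algebraic representation. Transport the action to $\mathcal A$: $(h\cdot(F\circ t))(\tau)=\tilde F(\tau,h)$. Then \eqref{eq:trans} becomes
\begin{equation}\label{eq:inv}
\varphi(\gamma\tau)=\bigl(p(\gamma,\tau)^{-1}\cdot\varphi\bigr)(\tau)\qquad(\varphi\in\mathcal A,\ \gamma\in\Gamma).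
\end{equation}
Restrict the action to the diagonal torus. For $w\in\mathbb Z^n$ and $\Lambda=\mathrm{diag}(\lambda_1,\dots,\lambda_n)$ invertible put $\Lambda^w=\prod\lambda_i^{w_i}$, and let
\[
\mathcal A_w=\{\varphi\in\mathcal A:\ \mathbf m(\Lambda)^{-1}\cdot\varphi=\Lambda^w\varphi\ \text{ for all }\Lambda\}.
\]
Algebraic representations of a torus are sums of characters, so $\mathcal A=\bigoplus_{w\in\mathbb Z^n}\mathcal A_w$, and this is a grading of the algebra $\mathcal A$. We call $w$ the \emph{weight}.

\section{A criterion for membership in \texorpdfstring{$\mathcal A$}{A}}\label{sec:crit}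

\begin{definition}
Let $\varphi$ be holomorphic on $\mathbb H_n$. A \emph{transformation law} for $\varphi$ is a polynomial $Q(\tau;c,J)$ in the entries of two $n\times n$ matrices $c,J$ and in $\det J^{-1}$, with coefficients holomorphic in $\tau\in\mathbb H_n$, such that
\[
\varphi(\gamma\tau)=Q(\tau;c,c\tau+d)\qquad\text{for all }\gamma\in\Gamma.
\]
It has \emph{weight} $w$ if $Q(\tau;\Lambda c,\Lambda J)=\Lambda^wQ(\tau;c,J)$ for all invertible diagonal $\Lambda$.
\end{definition}

\begin{proposition}\label{prop:crit}
Let $n\ge2$. A holomorphic function $\varphi$ on $\mathbb H_n$ lies in $\mathcal A$ if and only if it has a transformation law. If it has one of weight $w$, then $\varphi\in\mathcal A_w$.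
\end{proposition}

For instance, each component of a vector-valued form, $\Psi(\gamma\tau)=\rho(J)\Psi(\tau)$, has the transformation law given by that component of $\rho(J)\Psi(\tau)$, and so lies in $\mathcal A$. A form $f\in M_k$ has the law $\det J^kf(\tau)$, of weight $(k,\dots,k)$.

The idea of the proof is this. By Lemma~\ref{lem:density} a transformation law is the same as a function on $\mathsf T(\mathbb C)$ that is algebraic along the fibers of frames and holomorphic in $\tau$. Such a function is a holomorphic section of an algebraic vector bundle on the base, and since $n\ge2$ it extends over a projective compactification and is algebraic.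

We use level structures, in order to have a fine moduli space below $\mathsf T$. Fix $N\ge3$. Then $M=\Gamma(N)\backslash\mathbb H_n$ is the smooth quasi-projective fine moduli space over $\mathbb C$ of ppav's with symplectic level-$N$ structure (for a fixed root of unity), and $\Gamma(N)$ acts freely on $\mathbb H_n$. Its Baily--Borel compactification $M^*$ is normal and projective, and the boundary $M^*\setminus M$ has codimension $n$. Let $\pi:\mathsf T_N\to M$ be the scheme of frames of the universal family, so that $\mathsf T_N(\mathbb C)=\Gamma(N)\backslash(\mathbb H_n\times P)$. The finite group $G=\mathrm{Sp}(2n,\mathbb Z/N)$ acts on $\mathsf T_N$ by changing the level structure, and $\mathsf T_{\mathbb C}=\mathsf T_N/G$. Hence $\mathcal O(\mathsf T_{\mathbb C})=\mathcal O(\mathsf T_N)^G$.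

\begin{proof}[Proof of Proposition~\ref{prop:crit}]
\emph{Necessity.} Let $\varphi=F\circ t\in\mathcal A$. By \eqref{eq:locfin}, $\tilde F(\tau,h)=\sum_ir_i(h)F_i(t(\tau))$, and the $F_i\circ t$ are holomorphic. Insert
\[
h=p(\gamma,\tau)^{-1}=\begin{bmatrix}J^{-1}&-\kappa J^{-1}cJ^t\\0&J^t\end{bmatrix}
\]
and use \eqref{eq:trans}. As each $r_i$ is a polynomial in the matrix entries of $h$ and $h^{-1}$, this is a transformation law.

\emph{Sufficiency: a function on $\mathsf T(\mathbb C)$.} Let $Q$ be a transformation law for $\varphi$. For $h\in P$ with $h^{-1}=\left[\begin{smallmatrix}g&y\\0&g^{-t}\end{smallmatrix}\right]$ set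
\[
\tilde F(\tau,h)=Q(\tau;\kappa^{-1}y,g),\qquad\text{so that}\qquad \tilde F(\tau,p(\gamma,\tau)^{-1})=\varphi(\gamma\tau).
\]
We claim that $\tilde F(\gamma\tau,p(\gamma,\tau)h)=\tilde F(\tau,h)$ for all $\gamma\in\Gamma$, $\tau$ and $h$. Fix $\gamma$ and $\tau$. If $h^{-1}=p(\gamma'\gamma,\tau)$ for some $\gamma'\in\Gamma$, then $h^{-1}=p(\gamma',\gamma\tau)p(\gamma,\tau)$ by \eqref{eq:cocycle}, so $(p(\gamma,\tau)h)^{-1}=p(\gamma',\gamma\tau)$ and both sides equal $\varphi(\gamma'\gamma\tau)$. Such $h$ are Zariski dense in $P$ by Lemma~\ref{lem:density}, and both sides are regular in $h$. This proves the claim. So $\tilde F$ comes from a function $F$ on $\mathsf T(\mathbb C)$, and $F\circ t=\varphi$ (take $\gamma=1$). It remains to show that $F$ is regular. We pull it back to $\mathsf T_N$, keeping the name $F$.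

\emph{Sufficiency: $F$ is a holomorphic section of an algebraic vector bundle.} The degree of $Q$ in $c,J,\det J^{-1}$ is bounded, so all functions $\tilde F(\tau,\cdot)$ lie in one finite-dimensional subspace $V\subset\mathcal O(P)$. Enlarging $V$, we may assume that it is stable under left translations. Let $(v_i)$ be a basis of $V$.

The $P$-torsor $\pi$ is Zariski-locally trivial. Indeed, choose a local basis $\alpha_1,\dots,\alpha_n$ of the Hodge bundle $F^1$. Since $F^1$ is Lagrangian, there are local sections $\alpha'_{n+i}$ of $H^1_{\rm dR}$ with $\langle\alpha_i,\alpha'_{n+j}\rangle=\delta_{ij}$. Put $s_{ij}=\langle\alpha'_{n+i},\alpha'_{n+j}\rangle$, an alternating matrix. Then $\alpha_{n+i}=\alpha'_{n+i}-\frac12\sum_ks_{ik}\alpha_k$ completes a frame, because $\langle\alpha_{n+i},\alpha_{n+j}\rangle=s_{ij}-\frac12s_{ij}+\frac12s_{ji}=0$.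

Over an open set $U\subset M$ with a frame $s$, consider the functions on $\pi^{-1}(U)$ of the form $s(x)h\mapsto\sum_ia_i(x)v_i(h)$ with $a_i\in\mathcal O(U)$. For another frame $s'=sk$, with $k$ a regular $P$-valued function, the value at $s'(x)h$ is $\sum_ia_i(x)v_i(k(x)h)=\sum_{i,l}a_i(x)r_{li}(k(x))v_l(h)$ with $r_{li}\in\mathcal O(P)$, by stability of $V$. So these functions form an algebraic vector bundle $\mathcal E\subset\pi_*\mathcal O_{\mathsf T_N}$ on $M$, independent of the frames chosen.

Locally $\alpha(\tau)=s(\tau)b(\tau)$ with $b$ holomorphic and $P$-valued, since $\alpha(\tau)$ is a holomorphic frame. Hence $F(s(\tau)h)=\tilde F(\tau,b(\tau)^{-1}h)$. As a function of $h$ this lies in $V$, and its coefficients are holomorphic in $\tau$. So $F$ is a holomorphic section of $\mathcal E^{an}$ over $M$.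

\emph{Sufficiency: such sections are algebraic.} Extend $\mathcal E^\vee$ to a coherent sheaf $\mathcal H$ on $M^*$ and let $\mathcal R=\mathcal Hom(\mathcal H,\mathcal O_{M^*})$. Then $\mathcal R|_M=\mathcal E$ and $\mathcal R^{an}=\mathcal Hom(\mathcal H^{an},\mathcal O^{an})$. A local presentation $\mathcal O^{r'}\to\mathcal O^r\to\mathcal H\to0$ identifies $\mathcal R^{an}$ locally with the kernel of a map $\mathcal O^r\to\mathcal O^{r'}$. Now $M^*$ is normal and its boundary has codimension $n\ge2$, so holomorphic functions extend uniquely across the boundary (Riemann's second extension theorem). Therefore an $r$-tuple in the kernel, defined off the boundary, extends, and its image in $\mathcal O^{r'}$ is still $0$. So $F$ extends to a section of $\mathcal R^{an}$ over $M^*$. By Serre's GAGA, $H^0(M^{*an},\mathcal R^{an})=H^0(M^*,\mathcal R)$, so $F$ is an algebraic section of $\mathcal E$, and hence a regular function on $\mathsf T_N$. It is $G$-invariant because it comes from $\mathsf T(\mathbb C)$. Hence $F\in\mathcal O(\mathsf T_{\mathbb C})$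 and $\varphi\in\mathcal A$.

\emph{Weights.} The matrix $(h\,\mathbf m(\Lambda)^{-1})^{-1}=\mathbf m(\Lambda)h^{-1}$ has upper blocks $\Lambda g,\Lambda y$. If $Q$ has weight $w$, then $\tilde F(\tau,h\,\mathbf m(\Lambda)^{-1})=\Lambda^w\tilde F(\tau,h)$; for $h=1$ this says $\mathbf m(\Lambda)^{-1}\cdot\varphi=\Lambda^w\varphi$.
\end{proof}

\section{Derivatives}\label{sec:der}

For a function $\varphi$ on $\mathbb H_n$ let $\partial\varphi$ be the symmetric matrix with entries $\partial_{ij}\varphi=\frac{1+\delta_{ij}}2\,\frac{\partial\varphi}{\partial\tau_{ij}}$, so that $d\varphi=\operatorname{tr}(\partial\varphi\,d\tau)$. By \eqref{eq:aJ}, $d(\gamma\tau)=(a-\gamma\tau\,c)\,d\tau\,J^{-1}=J^{-t}d\tau J^{-1}$. Hence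
\begin{equation}\label{eq:der}
(\partial\varphi)(\gamma\tau)=J\,\partial(\varphi\circ\gamma)(\tau)\,J^t.
\end{equation}

\begin{lemma}\label{lem:der}
If $\varphi$ has a transformation law, so does each $\partial_{ij}\varphi$. If the law of $\varphi$ has weight $w$, that of $\partial_{ij}\varphi$ can be taken of weight $w+e_i+e_j$. Consequently, for $n\ge2$, $\mathcal A$ is stable under all $\partial/\partial\tau_{ij}$, and $\mathcal B\subset\mathcal A$. For $f\in M_k$ the function $\partial_{i_1l_1}\cdots\partial_{i_rl_r}f$ lies in $\mathcal A_w$ with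
\[
w=k(1,\dots,1)+\sum_{s=1}^r(e_{i_s}+e_{l_s}),
\]
so $\mathcal B$ is a graded subalgebra of $\mathcal A$.
\end{lemma}

\begin{proof}
Differentiate $\varphi(\gamma\tau)=Q(\tau;c,c\tau+d)$ for fixed $\gamma$. Since $\partial_{ab}J_{pr}=\frac12(c_{pa}\delta_{rb}+c_{pb}\delta_{ra})$, \eqref{eq:der} gives
\[
(\partial_{ij}\varphi)(\gamma\tau)=\sum_{a,b}J_{ia}J_{jb}\Bigl[\partial_{ab}Q+\tfrac12\sum_p\bigl(c_{pa}Q_{J_{pb}}+c_{pb}Q_{J_{pa}}\bigr)\Bigr],
\]
where $\partial_{ab}Q$ refers to the explicit variable $\tau$ and $Q_{J_{pb}}=\partial Q/\partial J_{pb}$. If $Q$ has weight $w$, then $Q_{J_{pb}}$ has weight $w-e_p$ and $c_{pa}$ restores $e_p$, so the bracket has weight $w$; the factor $J_{ia}J_{jb}$ adds $e_i+e_j$. The remaining statements follow from Proposition~\ref{prop:crit}, starting from $Q=\det J^kf(\tau)$ for $f\in M_k$.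
\end{proof}

\section{The theta series}

Let $j\ge0$ be even. For $v\in\mathbb C^n$ and $x=(x_1,\dots,x_n)\in E_8^n$, viewed as an $8\times n$ matrix with columns $x_i$, put
\[
\theta_j(\tau)(v)=\sum_{x\in E_8^n}H_j(xv)\,e^{\pi i\operatorname{tr}(\tau x^tx)},\qquad\text{so that}\quad \vartheta_j(\tau)=\theta_j(\tau)(e_1).
\]

\begin{lemma}\label{lem:theta}
For all $n\ge1$ and $\gamma\in\Gamma$, $\theta_j(\gamma\tau)(v)=\det J^4\,\theta_j(\tau)(J^tv)$. Hence, for $n\ge2$, $\vartheta_j\in\mathcal A_{(4+j,4,\dots,4)}$.
\end{lemma}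

\begin{proof}
As $J(\gamma\gamma',\tau)=J(\gamma,\gamma'\tau)J(\gamma',\tau)$, the relation is compatible with products and inverses. So it is enough to check it for the generators $\tau\mapsto\tau+b$ and $\tau\mapsto-\tau^{-1}$ of $\Gamma$.

For $\tau\mapsto\tau+b$ we have $J=1$. Since $E_8$ is even, $x^tx$ is integral with even diagonal, so $\operatorname{tr}(bx^tx)\in2\mathbb Z$ and nothing changes.

For $\tau\mapsto-\tau^{-1}$ we have $J=\tau$. Both sides are holomorphic in $\tau$ and polynomial in $v$, so we may take $\tau=iy$ with $y>0$ real and $v\in\mathbb R^n$. For $v'\in\mathbb R^n$ the function $u\mapsto H_j(uv')$ on $\mathbb R^{8\times n}$ is homogeneous of degree $j$ and harmonic, its Laplacian being $|v'|^2(\Delta H_j)(uv')=0$. By the Bochner--Hecke formula the Fourier transform of $H_j(uv')e^{-\pi|u|^2}$ is $(-i)^jH_j(\zeta v')e^{-\pi|\zeta|^2}$. Substitute $x=uy^{1/2}$ and $v'=y^{1/2}v$. Then $xv=uv'$, $\operatorname{tr}(y^{-1}x^tx)=|u|^2$ and $dx=\det y^4\,du$, so the Fourier transform of $H_j(xv)e^{-\pi\operatorname{tr}(y^{-1}x^tx)}$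 is
\[
(-i)^j\det y^4\,H_j(\zeta yv)\,e^{-\pi\operatorname{tr}(y\zeta^t\zeta)}.
\]
As $E_8$ is unimodular, Poisson summation gives $\theta_j(iy^{-1})(v)=(-i)^j\det y^4\,\theta_j(iy)(yv)$. This equals $\det(iy)^4\,\theta_j(iy)(iyv)$, because $(-i)^j=i^j$ for even $j$ and $i^{4n}=1$.

Finally, $Q=\det J^4\,\theta_j(\tau)(J^te_1)$ is a transformation law for $\vartheta_j$. As $(\Lambda J)^te_1=J^t\Lambda e_1=\lambda_1J^te_1$, it satisfies $Q(\tau;\Lambda c,\Lambda J)=(\det\Lambda)^4\lambda_1^jQ$. Apply Proposition~\ref{prop:crit}.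
\end{proof}

We return to the one-variable series $g_j$ of \eqref{eq:gj}. By Lemma~\ref{lem:theta} with $n=1$ it is, for even $j>0$, a cusp form of weight $4+j$ for $SL_2(\mathbb Z)$.

\begin{lemma}\label{lem:gj}
\textup{(i)} $g_j\neq0$ for $j=8$ and for all large even $j$. \textup{(ii)} If $j>0$ is even and $g_j\ne0$, then $g_j\notin\mathbb C\cdot\mathsf D^{j/2}E_4$.
\end{lemma}

\begin{proof}
(i) The case $j=8$ was computed in Section~\ref{sec:idea}. In general, in \eqref{eq:coef} we have $C_j^{(3)}(1)=\binom{j+5}5$, which grows like $j^5$, while $C_j^{(3)}(0)=(-1)^{j/2}\binom{j/2+2}2$ and $C_j^{(3)}(\frac12)$, the coefficient of $X^j$ in $(1+X)^3(1+X^3)^{-3}$, are $O(j^2)$. So the first term dominates.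

(ii) Suppose $g_j=\lambda\,\mathsf D^{j/2}E_4$; then $\lambda\ne0$. By Hecke's bound the $m$-th coefficient of the cusp form $g_j$ is $O(m^{(4+j)/2})=O(m^{j/2+2})$, while that of $\mathsf D^{j/2}E_4$ is $240\,m^{j/2}\sigma_3(m)\ge m^{j/2+3}$. This is a contradiction.
\end{proof}

\section{The limit operator and the proof of Theorem~\ref{thm:main}}\label{sec:proof1}

Call a symmetric matrix $T$ \emph{half-integral} if $T_{ii}\in\mathbb Z$ and $2T_{il}\in\mathbb Z$. Let $\mathcal F$ be the set of functions on $\mathbb H_n$ with an expansion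
\[
\varphi(\tau)=\sum_{T\ge0\ \text{half-integral}}a_\varphi(T)\,e(\operatorname{tr}T\tau)
\]
that converges absolutely at every point of $\mathbb H_n$. This is an algebra. For $T\ge0$ and $\operatorname{Im}\tau\ge\varepsilon1$ we have
\begin{equation}\label{eq:bound}
|e(\operatorname{tr}T\tau)|\le e^{-2\pi\varepsilon\operatorname{tr}T}.
\end{equation}
So on $\{\operatorname{Im}\tau\ge\varepsilon1\}$ the expansion of $\varphi\in\mathcal F$ is dominated by its terms at the point $i\varepsilon1$. In particular it converges uniformly there, and $\varphi$ is bounded there. Since $|T_{il}|\le\operatorname{tr}T$ and powers of $\operatorname{tr}T$ are $O(e^{\pi\varepsilon\operatorname{tr}T})$, the termwise derivatives are dominated in the same way, up to a constant, by the terms at $\frac{i\varepsilon}2 1$. So $\mathcal F$ is stable under the $\partial_{il}$, with $a_{\partial_{il}\varphi}(T)=2\pi i\,T_{il}\,a_\varphi(T)$. By the Koecher principle $M_k\subset\mathcal F$ for $n\ge2$; hence $\mathcal B\subset\mathcal F$. Also $\vartheta_j\in\mathcal F$, with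 $T=\frac12x^tx$ in \eqref{eq:vartheta}.

\begin{lemma}\label{lem:L}
For $\varphi\in\mathcal F$ the limit $L(\varphi)(z)=\lim_{s\to\infty}\varphi(\mathrm{diag}(z,is,\dots,is))$ exists and equals $\sum_{m\ge0}a_\varphi(mE_{11})q^m$, where $E_{11}$ is the matrix unit. The map $L$ is an algebra homomorphism. It satisfies $L(\partial_{11}^r\varphi)=(2\pi i)^r\mathsf D^rL(\varphi)$, and $L(\partial_{i_1l_1}\cdots\partial_{i_rl_r}\varphi)=0$ as soon as some $(i_s,l_s)\ne(1,1)$. Moreover:
\begin{itemize}
\item for $f\in M_k$, $L(f)$ is a modular form of weight $k$ for $SL_2(\mathbb Z)$; so $L(f)=0$ if $k\in\{1,2,3\}$, and $L(f)\in\mathbb CE_4$ if $k=4$;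
\item $L(\vartheta_j)=g_j$.
\end{itemize}
\end{lemma}

\begin{proof}
At $\mathrm{diag}(z,is,\dots,is)$ the term of index $T$ has absolute value $|a_\varphi(T)|e^{-2\pi(T_{11}\operatorname{Im}z+s\sum_{l\ge2}T_{ll})}$. For $s\ge1$ this is at most its value at $s=1$, and it tends to $0$ if some $T_{ll}>0$ with $l\ge2$. By dominated convergence only the $T$ with $T_{ll}=0$ for all $l\ge2$ survive. As $T\ge0$, these are $T=mE_{11}$. Limits are multiplicative, and the formulas for derivatives follow from that for $a_{\partial_{il}\varphi}$.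

Embed $SL_2$ in $\mathrm{Sp}(2n)$ through the first coordinate. For $\sigma=\left[\begin{smallmatrix}*&*\\\gamma_0&\delta_0\end{smallmatrix}\right]\in SL_2(\mathbb Z)$ we get $f(\mathrm{diag}(\sigma z,is,\dots,is))=(\gamma_0z+\delta_0)^kf(\mathrm{diag}(z,is,\dots,is))$, and we let $s\to\infty$; the expansion shows holomorphy at the cusp. The statements on $k\le4$ are classical. Finally, $\frac12x^tx=mE_{11}$ means $x_2=\dots=x_n=0$ and $m=\frac12|x_1|^2$, so $L(\vartheta_j)=g_j$.
\end{proof}

\begin{lemma}\label{lem:mono}
Let $\mu=\prod_a\partial^{I_a}f_a$ be a finite product of iterated derivatives of forms $f_a\in M_{k_a}$, $k_a\ge1$, with $L(\mu)\ne0$. Then only the derivative $\partial_{11}$ occurs in $\mu$, every $k_a\ge4$, and all coordinates of the weight of $\mu$ except the first equal $\sum_ak_a$. If $\mu$ has weight $(4+j,4,\dots,4)$, then $L(\mu)\in\mathbb C\,\mathsf D^{j/2}E_4$.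
\end{lemma}

\begin{proof}
The first two statements follow from Lemma~\ref{lem:L} and $L(\mu)=\prod_aL(\partial^{I_a}f_a)$, and the third from Lemma~\ref{lem:der}. If the second coordinate of the weight is $4$, then $\sum_ak_a=4$, so there is exactly one factor $\partial_{11}^rf$, with $f\in M_4$. The first coordinate gives $4+2r=4+j$, and $L(\partial_{11}^{j/2}f)\in\mathbb C\,\mathsf D^{j/2}E_4$.
\end{proof}

The second coordinate exists because $n\ge2$. It is what prevents products of several forms from contributing.

\begin{proof}[Proof of Theorem~\ref{thm:main}]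
We have $\mathcal B\subset\mathcal A$ by Lemma~\ref{lem:der}, and $\vartheta_j\in\mathcal A_{(4+j,4,\dots,4)}$ by Lemma~\ref{lem:theta}. Let $j>0$ be even with $g_j\ne0$; by Lemma~\ref{lem:gj}(i) this includes $j=8$ and all large even $j$. Suppose $\vartheta_j\in\mathcal B$. As $\mathcal B$ is spanned by homogeneous products $\mu$ as in Lemma~\ref{lem:mono}, without the condition $L(\mu)\ne0$ and including the empty product $1$ of weight $0$, $\vartheta_j$ is a linear combination of such $\mu$ of weight $(4+j,4,\dots,4)$. By Lemma~\ref{lem:mono}, $g_j=L(\vartheta_j)\in\mathbb C\,\mathsf D^{j/2}E_4$. This contradicts Lemma~\ref{lem:gj}(ii).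

The $\vartheta_j$ for different $j$ lie in different graded pieces, and $\mathcal B$ is a graded subalgebra. So the classes in $\mathcal A/\mathcal B$ of the infinitely many $\vartheta_j\notin\mathcal B$ are linearly independent.
\end{proof}

\section{\texorpdfstring{$\mathcal A$}{A} is not finitely generated over \texorpdfstring{$\mathcal B$}{B}}\label{sec:fg}

We want to repeat the argument with finitely many additional generators $\phi_1,\dots,\phi_r\in\mathcal A$. Two things are needed. First, $L$ must be defined on all of $\mathcal A$; this is a Koecher principle for $\mathcal A$. Second, each $\phi_i$ must use up at least one unit of the second coordinate of the weight, so that a product of weight $(4+j,4,\dots,4)$ contains at most four of them. This is a positivity statement for weights.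

\subsection{A Koecher principle}

\begin{lemma}\label{lem:koecher}
For $n\ge2$ we have $\mathcal A\subset\mathcal F$. In particular $L$ is defined and multiplicative on $\mathcal A$, and each $\varphi\in\mathcal A$ is bounded on $\{\operatorname{Im}\tau\ge\varepsilon1\}$ for every $\varepsilon>0$.
\end{lemma}

\begin{proof}
Let $\varphi\in\mathcal A$. For $\gamma=\left[\begin{smallmatrix}1&b\\0&1\end{smallmatrix}\right]$ we have $p(\gamma,\tau)=1$, so $\varphi$ is periodic by \eqref{eq:inv} and has an absolutely convergent expansion $\sum_Ta_\varphi(T)e(\operatorname{tr}T\tau)$ over all half-integral $T$. For $\gamma=\mathrm{diag}(u,u^{-t})$, $u\in GL_n(\mathbb Z)$, \eqref{eq:inv} reads $\varphi(u\tau u^t)=(\mathbf m(u^t)\cdot\varphi)(\tau)$. Comparing coefficients,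
\[
a_\varphi(S)=a_{\mathbf m(u^t)\varphi}(u^tSu).
\]
Suppose $S\not\ge0$. Choose $v\in\mathbb Z^n$ with $v^tSv<0$ and, using $n\ge2$, a nonzero $\ell\in\mathbb Z^n$ with $\ell^tv=0$. For integers $r\ge1$ put $u_r=1+rv\ell^t$; its determinant is $1+r\ell^tv=1$. Then
\[
\operatorname{tr}(u_r^tSu_r)=r^2(v^tSv)|\ell|^2+O(r).
\]
Let $\varphi_1,\dots,\varphi_q$ be a basis of a finite-dimensional $P$-stable space containing $\varphi$. The coordinates of $\mathbf m(u_r^t)\varphi$ in this basis are polynomial in $r$, since $\det u_r=1$. Integration over $\operatorname{Im}\tau=1$ gives $|a_{\varphi_i}(T)|\le Ce^{2\pi\operatorname{tr}T}$ for all $T$ and $i$. Hence $|a_\varphi(S)|$ is at most a polynomial in $r$ times $e^{2\pi\operatorname{tr}(u_r^tSu_r)}$, which tends to $0$. So $a_\varphi(S)=0$, and $\varphi\in\mathcal F$. The other statements are Lemma~\ref{lem:L} and the consequence of \eqref{eq:bound} noted there.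
\end{proof}

\subsection{Positivity of weights}

\begin{proposition}\label{prop:pos}
Let $n\ge2$ and $\varphi\in\mathcal A_w$. If some $w_i<0$, then $\varphi=0$. If some $w_i=0$, then $\varphi$ is constant. Hence a nonconstant homogeneous element of $\mathcal A$ has all $w_i\ge1$.
\end{proposition}

The model is the fact that a modular form in one variable of negative weight is zero and of weight zero is constant. We restrict $\varphi$ to diagonal matrices, as a function of the $i$-th entry. Two difficulties arise. The elements of $\mathcal A$ are only quasimodular, so lower weights enter; an induction on the weight deals with this. And restriction to diagonal matrices loses information; so we restrict to $\{uDu^t:D\text{ diagonal}\}$ for all rational $u$. This replaces $SL_2(\mathbb Z)$ by a subgroup of finite index, and we must keep track of finitely many functions at once.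

\begin{proof}
If $\varpi$ is a permutation matrix, $\mathbf m(\varpi)$ permutes the spaces $\mathcal A_w$ by permuting the coordinates of $w$, and it fixes constants. So we may take $i=n$. Let $W\subset\mathcal A$ be a finite-dimensional $P$-stable subspace containing $\varphi$; it is graded, $W=\bigoplus_wW_w$. Define $\Psi:\mathbb H_n\to W^*$ by $\Psi(\tau)(\psi)=\psi(\tau)$. For $g\in\mathrm{Sp}(2n,\mathbb R)$ and a $W^*$-valued function $\Psi'$ put
\[
(\Psi'|g)(\tau)(\psi)=\Psi'(g\tau)(p(g,\tau)\psi).
\]
By \eqref{eq:cocycle}, $\Psi'|g|g'=\Psi'|gg'$, and \eqref{eq:inv} says $\Psi|\gamma=\Psi$ for $\gamma\in\Gamma$.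

\emph{Boundedness.} For every $g\in\mathrm{Sp}(2n,\mathbb Q)$ and $\varepsilon>0$, $\Psi|g$ is bounded on $\{\operatorname{Im}\tau\ge\varepsilon1\}$. Indeed, $\Gamma$ acts transitively on the Lagrangian subspaces of $\mathbb Q^{2n}$, so $g=\gamma h$ with $\gamma\in\Gamma$ and $h=\left[\begin{smallmatrix}a&b\\0&a^{-t}\end{smallmatrix}\right]$ rational. Then $\Psi|g=\Psi|h$ and $(\Psi|h)(\tau)(\psi)=(\mathbf m(a^{-t})\psi)(a\tau a^t+ba^t)$. As $\operatorname{Im}(a\tau a^t)\ge\varepsilon aa^t\ge\varepsilon'1$ for some $\varepsilon'>0$, Lemma~\ref{lem:koecher} applies.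

\emph{Functions of one variable.} Fix $u\in GL_n(\mathbb Q)$, put $g_u=\mathrm{diag}(u,u^{-t})$, and let $\iota:SL_2\to\mathrm{Sp}(2n)$ be the embedding in the $n$-th coordinate. For $\sigma\in SL_2(\mathbb Z)$ let $\Psi_\sigma=\Psi|g_u\iota(\sigma)$. The subgroup $K=\{\sigma\in SL_2(\mathbb Z):g_u\iota(\sigma)g_u^{-1}\in\Gamma\}$ has finite index in $SL_2(\mathbb Z)$, and $\Psi_\sigma$ depends only on the coset $K\sigma$. So there are finitely many distinct $\Psi_\sigma$. Fix $z_1,\dots,z_{n-1}\in\mathbb H_1$, put $D(z)=\mathrm{diag}(z_1,\dots,z_{n-1},z)$ and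
\[
f_{\psi,\sigma}(z)=\Psi_\sigma(D(z))(\psi)\qquad(\psi\in W).
\]
These functions are bounded on $\operatorname{Im}z\ge\frac12$. Each has an integral period: since $p=1$ for translations, any $N'\ge1$ with $\sigma\left[\begin{smallmatrix}1&N'\\0&1\end{smallmatrix}\right]\sigma^{-1}\in K$ is a period of $f_{\psi,\sigma}$.

Let $\sigma'\in SL_2(\mathbb Z)$ have bottom row $(\gamma_0,\delta_0)$ and put $j=\gamma_0z+\delta_0$. At $D(z)$, $\iota(\sigma')$ has $J=\mathrm{diag}(1,\dots,1,j)$ and $c=\gamma_0E_{nn}$, so
\[
p(\iota(\sigma'),D(z))=\mathbf m(\mathrm{diag}(1,\dots,1,j))\,\exp(\kappa\gamma_0j^{-1}\mathsf N),\qquad\mathsf N=\begin{bmatrix}0&E_{nn}\\0&0\end{bmatrix}.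
\]
Since $\mathbf m(\Lambda)\mathsf N\mathbf m(\Lambda)^{-1}=\lambda_n^2\mathsf N$ and $\mathbf m(\Lambda)$ acts on $W_w$ by $\Lambda^{-w}$, $\mathsf N$ maps $W_w$ to $W_{w-2e_n}$. From $\Psi_{\sigma\sigma'}=\Psi_\sigma|\iota(\sigma')$ we get, for $\psi\in W_w$,
\begin{equation}\label{eq:sl2}
f_{\psi,\sigma\sigma'}(z)=\sum_{r\ge0}\tfrac1{r!}\,(\kappa\gamma_0j^{-1})^r\,j^{-(w_n-2r)}\,f_{\mathsf N^r\psi,\sigma}(\sigma'z).
\end{equation}

\emph{If $w_n<0$, then $f_{\psi,\sigma}=0$ for all $\psi\in W_w$ and all $\sigma$.} We use induction on $w_n$, starting from the lowest value; $W$ has finitely many weights. By induction only $r=0$ contributes to \eqref{eq:sl2}, so $f_{\psi,\sigma\sigma'}(z)=j^{-w_n}f_{\psi,\sigma}(\sigma'z)$. As $\operatorname{Im}(\sigma'z)=|j|^{-2}\operatorname{Im}z$, the function $\max_\sigma|f_{\psi,\sigma}(z)|(\operatorname{Im}z)^{w_n/2}$ is $SL_2(\mathbb Z)$-invariant. It is bounded on the standard fundamental domain, where $\operatorname{Im}z\ge\frac{\sqrt3}2$, because $w_n<0$. So $|f_{\psi,\sigma}(x+iy)|\le Cy^{|w_n|/2}$ on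 all of $\mathbb H_1$. The $m$-th Fourier coefficient of $f_{\psi,\sigma}$ is at most $Cy^{|w_n|/2}e^{2\pi my/N'}$ in absolute value, which tends to $0$ as $y\to0$. Hence $f_{\psi,\sigma}=0$.

\emph{If $w_n=0$, then $f_{\psi,\sigma}$ is constant for $\psi\in W_w$.} For $r\ge1$ the element $\mathsf N^r\psi$ has negative last weight, so by the previous step \eqref{eq:sl2} reads $f_{\psi,\sigma\sigma'}(z)=f_{\psi,\sigma}(\sigma'z)$. The finite set $\{\Psi_\sigma\}$ is permuted by $\Psi_\sigma\mapsto\Psi_\sigma|\iota(\sigma')=\Psi_{\sigma\sigma'}$. So the coefficients of the polynomial $\prod(Y-f_{\psi,\sigma}(z))$ in $Y$ (product over the distinct $\Psi_\sigma$) are $SL_2(\mathbb Z)$-invariant, holomorphic and bounded at $\infty$, hence constant. Each $f_{\psi,\sigma}$ takes values among the finitely many roots, so it is constant.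

\emph{Conclusion.} Take $\sigma=1$ and let $z_1,\dots,z_{n-1}$ vary. For $\psi\in W_w$, for all $u\in GL_n(\mathbb Q)$, and by continuity for all $u\in GL_n(\mathbb R)$ with columns $u_1,\dots,u_n$, the function
\[
(\mathbf m(u^{-t})\psi)(u\,\mathrm{diag}(z_1,\dots,z_n)\,u^t)=\sum_{T\ge0}a_{\mathbf m(u^{-t})\psi}(T)\,e\Bigl(\sum_iz_i\,u_i^tTu_i\Bigr)
\]
is $0$ if $w_n<0$, and independent of $z_n$ if $w_n=0$. Fix a half-integral $T_0\ge0$, with $T_0\ne0$ if $w_n=0$. Remove from $GL_n(\mathbb R)$ the countably many proper hypersurfaces $u_1^t(T-T_0)u_1=0$, $T\ne T_0$ half-integral, and also $u_n^tT_0u_n=0$ if $T_0\ne0$. The remaining $u$ are dense. For such $u$ the exponent $(u_i^tT_0u_i)_i$ differs from that of every other $T$, and $u_n^tT_0u_n\neq0$ if $T_0\neq0$. The coefficient belonging to this exponent is the mean value over $(\operatorname{Re}z_i)\in\mathbb R^n$ of the function times $e(-\sum_iz_iu_i^tT_0u_i)$; this is legitimate because the series converges absolutely. The mean value is $0$: for $w_n<0$ because the function is $0$, and for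 $w_n=0$ because the function does not involve $z_n$ while the exponent of $z_n$ is nonzero. So $a_{\mathbf m(u^{-t})\psi}(T_0)=0$ for a dense set of $u$. This coefficient is continuous in $u$, and $u\to1$ gives $a_\psi(T_0)=0$. Hence $\psi=0$ if $w_n<0$, and $\psi$ is constant if $w_n=0$. Apply this to $\psi=\varphi$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:fg}}

Suppose $\mathcal A=\mathcal B[\phi_1,\dots,\phi_r]$. Replacing the $\phi_i$ by their homogeneous components and dropping constants, we may assume that each $\phi_i$ is homogeneous and nonconstant. By Proposition~\ref{prop:pos} all coordinates of its weight are at least $1$. Let $c_0\ge1$ be an upper bound for the first coordinates of these weights. Choose $j$ even with $4+j>4c_0$ and $g_j\ne0$ (Lemma~\ref{lem:gj}).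

By the grading, $\vartheta_j$ is a linear combination of products $\mu\mu'$ of weight $(4+j,4,\dots,4)$, where $\mu=\prod_a\partial^{I_a}f_a$ is a product of derivatives of forms $f_a\in M_{k_a}$, $k_a\ge1$ (possibly $\mu=1$), and $\mu'$ is a monomial in the $\phi_i$. Consider one with $L(\mu\mu')=L(\mu)L(\mu')\ne0$.
\begin{itemize}
\item If some $f_a$ occurs, then $\sum_ak_a\ge4$ by Lemma~\ref{lem:mono}, and the second coordinate $4$ leaves no room for any $\phi_i$. So $\mu'=1$, $\mu$ has weight $(4+j,4,\dots,4)$, and $L(\mu)\in\mathbb C\,\mathsf D^{j/2}E_4$ by the same lemma.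
\item Otherwise only $\phi_i$'s occur, at most four of them by the second coordinate. Then the first coordinate gives $4+j\le4c_0$, which is excluded.
\end{itemize}
So $g_j=L(\vartheta_j)\in\mathbb C\,\mathsf D^{j/2}E_4$, contradicting Lemma~\ref{lem:gj}(ii). Finally, if $\mathcal A$ were a finitely generated $\mathbb C$-algebra, it would be finitely generated over $\mathcal B$. \qed

\section{Equality after inverting one form}\label{sec:loc}

We prove Theorem~\ref{thm:loc} by reducing general elements of $\mathcal A$ to vector-valued forms, and vector-valued forms to scalar ones. For the first reduction we divide by a scalar form $f$: the logarithmic derivative of $f$ plays the role of $E_2$ and absorbs the quasimodular part. For the second we express tensors in a basis of $\mathrm{Sym}^2$ made of derivatives of scalar forms; the coefficients are scalar forms by Cramer's rule.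

\subsection{The form \texorpdfstring{$\chi$}{chi}}

Let $\nu=\frac{n(n+1)}2$ and let $\mathrm{Sym}_n$ be the space of complex symmetric $n\times n$ matrices. By Baily--Borel, the forms of some weight $k'>0$ embed $\Gamma\backslash\mathbb H_n$ into a projective space. At a point $\tau_0$ with trivial stabilizer in $\Gamma/\{\pm1\}$ (such points exist) the resulting map from $\mathbb H_n$ is an immersion. So there are $f_0,\dots,f_\nu\in M_{k'}$ such that $f_0(\tau_0)\ne0$ and the functions $f_i/f_0$ $(1\le i\le\nu)$ are local coordinates at $\tau_0$. Hence the symmetric matrices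
\[
S_i=f_0\,\partial f_i-f_i\,\partial f_0=f_0^2\,\partial(f_i/f_0)\qquad(1\le i\le\nu)
\]
are linearly independent at $\tau_0$. Let $R_0=\det(S_1,\dots,S_\nu)$ with respect to a basis of $\mathrm{Sym}_n$; it is not identically zero. Since $f_i/f_0$ is $\Gamma$-invariant, \eqref{eq:der} gives
\begin{equation}\label{eq:Si}
S_i(\gamma\tau)=\det J^{2k'}\,J\,S_i(\tau)\,J^t.
\end{equation}
The map $S\mapsto JSJ^t$ on $\mathrm{Sym}_n$ has determinant $\det J^{n+1}$, so $R_0$ is a scalar Siegel modular form. Fix a nonzero $f\in M_k$ with $k>0$ even, for example $f=f_0^2$, and put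
\[
\chi=fR_0.
\]
The entries of the $S_i$ lie in $\mathcal B$, and $1/f$, $1/R_0$ lie in $\mathcal B[1/\chi]$. As $\mathcal B\subset\mathcal A$, it suffices to show $\mathcal A\subset\mathcal B[1/\chi]$.

\subsection{Vector-valued forms}

\begin{lemma}\label{lem:vv}
Let $\rho$ be a rational representation of $GL_n$ and let $\Psi$ be holomorphic on $\mathbb H_n$ with $\Psi(\gamma\tau)=\rho(J)\Psi(\tau)$ for all $\gamma\in\Gamma$. Then the components of $\Psi$ lie in $\mathcal B[1/\chi]$.
\end{lemma}

\begin{proof}
Rational representations of $GL_n$ are completely reducible, so we may assume that $\rho=V_\lambda$ is irreducible with highest weight $\lambda=(\lambda_1\ge\dots\ge\lambda_n)$, and that $\Psi\ne0$. Write $|\lambda|=\sum_i\lambda_i$. Taking $\gamma=-1$ shows that $(-1)^{|\lambda|}=1$, so $|\lambda|$ is even. Choose $e\ge0$ such that $\mu=\lambda+ke(1,\dots,1)$ has $\mu_n\ge2$. As $k$ is even, $|\mu|=2m$ is even, and $m\ge n$. The function $f^e\Psi$ transforms under $V_\mu$.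

The representation $V_\mu$ embeds in $(\mathrm{Sym}^2\mathbb C^n)^{\otimes m}$. Indeed, its multiplicity there is the Kostka number $K_{\mu,(2^m)}$, which is positive if and only if $\mu$ dominates $(2^m)$, that is, $\mu_1+\dots+\mu_r\ge2r$ for $r\le m$. For $r\le n$ this holds because all $\mu_i\ge2$; for $n\le r\le m$ the left side is $2m\ge2r$. Identify $\mathrm{Sym}^2\mathbb C^n$ with $\mathrm{Sym}_n$, on which $J$ acts by $S\mapsto JSJ^t$. Through an equivariant embedding, $f^e\Psi$ becomes a holomorphic function $\Theta:\mathbb H_n\to\mathrm{Sym}_n^{\otimes m}$ with $\Theta(\gamma\tau)=J\cdot\Theta(\tau)$. The components of $f^e\Psi$ are constant linear combinations of those of $\Theta$.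

For $S\in\mathrm{Sym}_n$ let $R_i(S)$ be $\det(S_1,\dots,S_\nu)$ with $S_i$ replaced by $S$; this is a linear form in $S$ depending holomorphically on $\tau$. By Cramer's rule $R_0S=\sum_iR_i(S)S_i$, hence
\[
R_0^m\Theta=\sum_{i_1,\dots,i_m}\epsilon_{i_1\dots i_m}\,S_{i_1}\otimes\dots\otimes S_{i_m},\qquad\epsilon_{i_1\dots i_m}=(R_{i_1}\otimes\dots\otimes R_{i_m})(\Theta).
\]
The functions $\epsilon_{i_1\dots i_m}$ are holomorphic. By \eqref{eq:Si}, $R_i$ at $\gamma\tau$ applied to $JSJ^t$ is $\det J^{2k'(\nu-1)+n+1}$ times $R_i$ at $\tau$ applied to $S$. So the $\epsilon_{i_1\dots i_m}$ are scalar Siegel modular forms. Therefore the components of $R_0^mf^e\Psi$ lie in $\mathcal B$.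
\end{proof}

\subsection{General elements of \texorpdfstring{$\mathcal A$}{A}}

Let $X=\frac1kf^{-1}\partial f$, a symmetric matrix with entries in $\mathcal B[1/\chi]$. We have $d\log\det J=\operatorname{tr}(J^{-1}c\,d\tau)$ and $J^{-1}c$ is symmetric, so $\partial\log\det J=J^{-1}c$. Applying \eqref{eq:der} to $f$, with $f\circ\gamma=\det J^kf$, and dividing by $kf(\gamma\tau)$ gives
\[
X(\gamma\tau)=J\,X(\tau)\,J^t+cJ^t.
\]

Let $\varphi\in\mathcal A$, and let $W\ni\varphi$ be a finite-dimensional $P$-stable subspace of $\mathcal A$ with basis $\psi_1,\dots,\psi_q$. For $\psi\in W$ put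
\[
\psi^0(\tau)=\bigl(\mathbf n(\kappa X(\tau))\cdot\psi\bigr)(\tau)\qquad\text{where }f(\tau)\ne0.
\]
We compute $\psi^0(\gamma\tau)$ for fixed $\gamma$ and $\tau$ by applying \eqref{eq:inv} to the element $\mathbf n(S)\psi$ of $\mathcal A$ with the constant matrix $S=\kappa X(\gamma\tau)$. By \eqref{eq:p}, $p(\gamma,\tau)^{-1}=\mathbf n(-\kappa J^{-1}c)\,\mathbf m(J)^{-1}$, and
\[
\mathbf m(J)^{-1}\mathbf n(S)=\mathbf n(J^{-1}SJ^{-t})\,\mathbf m(J)^{-1},\qquad J^{-1}SJ^{-t}=\kappa X(\tau)+\kappa J^{-1}c .
\]
So
\[
\psi^0(\gamma\tau)=\bigl(\mathbf n(-\kappa J^{-1}c)\,\mathbf n(\kappa X(\tau)+\kappa J^{-1}c)\,\mathbf m(J)^{-1}\psi\bigr)(\tau)=(\mathbf m(J)^{-1}\psi)^0(\tau).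
\]
The terms with $c$ have canceled, and only the linear action of $J$ is left. Now $\mathbf n(S)$ acts on $W$ polynomially in $S$ and $fX$ is holomorphic, so for large $e$ all functions $f^e\psi^0$, $\psi\in W$, extend holomorphically to $\mathbb H_n$. Define $\Xi:\mathbb H_n\to W^*$ by $\Xi(\tau)(\psi)=f(\tau)^e\psi^0(\tau)$. Then
\[
\Xi(\gamma\tau)(\psi)=\det J^{ke}\,\Xi(\tau)(\mathbf m(J)^{-1}\psi).
\]
This is a vector-valued form for the rational representation $\det^{ke}\otimes W^*$ of $GL_n$. By Lemma~\ref{lem:vv} the functions $f^e\psi_i^0$, and hence the $\psi_i^0$, lie in $\mathcal B[1/\chi]$.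

Finally, write $\mathbf n(-\kappa S)\varphi=\sum_ir_i(S)\psi_i$ with polynomials $r_i$. For a fixed $\tau$ with $f(\tau)\ne0$ put $S=X(\tau)$, apply $\mathbf n(\kappa X(\tau))$ to both sides, and evaluate at $\tau$:
\[
\varphi(\tau)=\sum_ir_i(X(\tau))\,\psi_i^0(\tau).
\]
So $\varphi=\sum_ir_i(X)\psi_i^0\in\mathcal B[1/\chi]$. This proves Theorem~\ref{thm:loc}. \qed

\begin{thebibliography}{9}
\bibitem{MAFB} \emph{Modular And Automorphic Forms \& Beyond}, \url{http://www.impa.br/~hossein/myarticles/ModularFormsBeyond.pdf}.
\end{thebibliography}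

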